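# Positive multipliers, vanishing cup products, and why the 3-torus is not a twist manifold

## 1. A positive semidefinite form read off from a face pairing

The proof turns on one linear map, $A^*mA$, which can be read off from a ball whose boundary faces are paired. We build this map first and then say which question it answers.

**Definition (faceted ball).** A faceted 3-ball is an oriented closed 3-ball $P$ whose boundary sphere $\partial P$ is given the structure of a finite 2-dimensional CW complex. Its 1-skeleton is a finite connected graph $\Gamma$, and its 2-cells are called faces. We give $\partial P$ the orientation induced from $P$. The words clockwise (cw) and counterclockwise (ccw) on a face always refer to this orientation.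

The closure of a face need not be embedded. We regard a face $f$ as a polygon $\hat f$ with a map $p_f:\hat f\to\partial P$ that is injective on the interior. The sides of $\hat f$ are the edges of the boundary path of $f$, counted with multiplicity. A *side* is a side of some $\hat f$. Every edge of $\Gamma$ has exactly two sides, possibly on the same polygon. A directed edge runs ccw along one of its sides and cw along the other. If $s$ is a side, $c(s)$ denotes the other side of the same edge.

For example, let $\Gamma$ contain the equator, made of one vertex and one edge $e$, and let a dangling edge $d$ start at that vertex and end inside the northern hemisphere. The northern face has boundary path $e\,d\,d^{-1}$. Its polygon is a triangle, and two of its three sides lie over $d$.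

**Definition (face pairing).** A face pairing $\epsilon$ on $P$ partitions the faces into pairs $\{f,f^{-1}\}$ with $f\ne f^{-1}$. It gives for each face a cellular, orientation-reversing homeomorphism of polygons $\epsilon_f:\hat f\to\widehat{f^{-1}}$ with $\epsilon_{f^{-1}}=\epsilon_f^{-1}$.

Let $2g$ be the number of faces, so $2g\ge 2$. Since $\Gamma$ is connected and there are at least two faces, every $\hat f$ has at least one side: a face with no sides would be the complement of a single vertex, hence the only face.

**Edge cycles.** On the finite set of sides we have two involutions, $c$ and $\epsilon$. Neither has a fixed point; for $\epsilon$ this is because $f\neq f^{-1}$. Join $s$ to $c(s)$ and to $\epsilon(s)$. Every side then has exactly one $c$-link and one $\epsilon$-link, so the components are cycles along which the two kinds of link alternate. Going once around such a cycle we meet sides $s_1^-,s_1^+,s_2^-,s_2^+,\dots,s_L^-,s_L^+$, where $s_i^-$ and $s_i^+=c(s_i^-)$ are the two sides of an edge $e_i$, and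
$$\epsilon(s_i^+)=s_{i+1}^-,\qquad i\in\mathbb Z/L. \tag{1}$$
The edges $e_1,\dots,e_L$ form an *edge cycle* $C$ of length $L=L(C)$, and each edge of $\Gamma$ lies in exactly one edge cycle. Fix one such enumeration for each cycle, and let $f_i$ be the face containing $s_i^+$. By (1), $s_i^-$ lies in $f_{i-1}^{-1}$.

Orient $e_i$ so that it runs ccw along $s_i^+$; it then runs cw along $s_i^-$. Since $\epsilon_{f_i}$ turns ccw into cw, it carries the orientation of $e_i$ to that of $e_{i+1}$. Put $\operatorname{sign}(s_i^{\pm})=\pm1$. Every side $t$ thus has a cycle $C(t)$ and a sign, and $\epsilon(t)$ has the same cycle and the opposite sign.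

**Example 1 (hemispheres).** Let $\Gamma$ be the equator with one vertex and one edge $e$, let $f$ and $f^{-1}$ be the northern and southern hemispheres, and let $\epsilon_f$ be the reflection in the equatorial plane. There is one edge cycle, with $L=1$ and $f_1=f$. If we add a dangling edge $d$ in the north and its mirror image $d'$ in the south, we get a second cycle. From a side of $d$ we cross to the other side, reflect to $d'$, cross, and reflect back to the starting side. So this cycle has $L=2$, and its faces $f_i$ are $f,f^{-1}$.

**Example 2 (cube).** Let $P$ be the unit cube with opposite faces paired by translation. Name the edges parallel to the $z$-axis by their $(x,y)$-position: $e_1$ at $(1,0)$, $e_2$ at $(0,0)$, $e_3$ at $(0,1)$, $e_4$ at $(1,1)$. Let $s_1^+$ be the side of $e_1$ in $\{x=1\}$. It is translated to the side of $e_2$ in $\{x=0\}$. The other side of $e_2$ is in $\{y=0\}$ and is translated to the side of $e_3$ in $\{y=1\}$. The other side of $e_3$ is in $\{x=0\}$ and is translated to the side of $e_4$ in $\{x=1\}$. The other side of $e_4$ is in $\{y=1\}$ and is translated to the side of $e_1$ in $\{y=0\}$, which is $s_1^-$. So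 these edges form one cycle with $L=4$ and
$$f_1=\{x=1\},\quad f_2=\{y=0\},\quad f_3=f_1^{-1},\quad f_4=f_2^{-1}.$$
The other two directions give two more cycles of the same form.

**Example 3 (four lunes).** Let $\Gamma$ consist of two poles and four meridians $e_1,\dots,e_4$ from south to north, in eastward cyclic order seen from outside, indices mod 4. Let $\Lambda_i$ be the lune between $e_{i-1}$ and $e_i$. Pair $\Lambda_i$ with $\Lambda_{i+2}$ by a map fixing the poles with $e_i\mapsto e_{i+1}$ and $e_{i-1}\mapsto e_{i+2}$. The eastern edge $e_i$ of $\Lambda_i$ goes to the western edge $e_{i+1}$ of $\Lambda_{i+2}$ and the western one to the eastern one, so the map reverses orientation. The map prescribed on $\Lambda_{i+2}$ sends $e_{i+2}\mapsto e_{i+3}=e_{i-1}$ and $e_{i+1}\mapsto e_{i+4}=e_i$, so it can be taken to be the inverse. The edge $e_i$ runs ccw along $\Lambda_i$. There is one edge cycle $e_1,e_2,e_3,e_4$, with $f_i=\Lambda_i$ and $f_{i+2}=f_i^{-1}$.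

**Definition (the operators).** Let $O$ be the space of odd real functions on the set of faces: $\eta(f^{-1})=-\eta(f)$. It has dimension $g$ and the inner product $\langle\eta,\theta\rangle=\frac12\sum_f\eta(f)\theta(f)$, summed over all faces; equivalently, sum $\eta(f)\theta(f)$ over one face from each pair. Define
$$A:O\to\mathbb R^{\{C\}},\quad (A\eta)_C=\eta(C):=\sum_{i\in\mathbb Z/L}\eta(f_i);\qquad A^*:\mathbb R^{\{C\}}\to O,\quad (A^*b)(f)=\sum_{t\subset f}\operatorname{sign}(t)\,b_{C(t)},$$
the last sum being over the sides $t$ of $\hat f$. Choose a positive integer $m_C$ for each edge cycle, and let $m$ be the diagonal matrix of the $m_C$.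

The function $A^*b$ is odd, because the sides of $f^{-1}$ are the $\epsilon(t)$, with the same cycles and opposite signs. The notation is justified, because $A^*$ is the adjoint of $A$: sorting the sides by cycles, and recalling that $s_i^+$ lies in $f_i$ and $s_i^-$ in $f_{i-1}^{-1}$,
$$\langle\eta,A^*b\rangle=\tfrac12\sum_C b_C\sum_i\big(\eta(f_i)-\eta(f_{i-1}^{-1})\big)=\tfrac12\sum_C b_C\sum_i\big(\eta(f_i)+\eta(f_{i-1})\big)=\sum_C b_C\,\eta(C). \tag{2}$$
Hence $A^*mA:O\to O$ is self-adjoint, and
$$\langle A^*mA\,\eta,\eta\rangle=\sum_C m_C\,\eta(C)^2\ \ge 0. \tag{3}$$

In Example 1 without dangling edges, $A\eta=\eta(f)$ and $A^*mA$ is multiplication by $m$. In Examples 2 and 3 the faces $f_i$ of every cycle cancel in inverse pairs, so $A=0$.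

## 2. Twist manifolds, and the claim that they are all closed orientable 3-manifolds

The map $A^*mA$ will be the cellular coboundary of the following quotient of $P$.

**Definition (twist manifold).** Subdivide each edge of $C$ into $n=m_C\,L(C)$ subedges, in such a way that the maps $\epsilon_f$ respect the subdivision. Let $\tau$ be the map, defined separately on each face, that takes the face to itself and advances each subedge of its boundary to the adjacent subedge in the clockwise direction. Put $\delta_f=\epsilon_f\circ\tau:\hat f\to\widehat{f^{-1}}$. The twisted face pairing is $\epsilon\circ\tau=\{\delta_f\}$, and $M(\epsilon\circ\tau)$ is the quotient of $P$ by the equivalence relation generated by $p_f(x)\sim p_{f^{-1}}(\delta_f(x))$. A 3-manifold homeomorphic to some $M(\epsilon\circ\tau)$ is called a twist manifold.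

The map $\delta_f$ reverses orientation. Also $\delta_{f^{-1}}=\delta_f^{-1}$: since $\epsilon_f$ reverses orientation, $\epsilon_f\tau\epsilon_f^{-1}=\tau^{-1}$ on $\widehat{f^{-1}}$, so $\delta_f^{-1}=\tau^{-1}\epsilon_f^{-1}=\epsilon_f^{-1}(\epsilon_f\tau^{-1}\epsilon_f^{-1})=\epsilon_{f^{-1}}\tau$. The homeomorphisms realizing $\tau$ are chosen compatibly, as part of the statement that $\epsilon\circ\tau$ is a face pairing. We use the following fact as given: $M(\epsilon\circ\tau)$ is always a closed, connected, orientable 3-manifold.

The problem, taken from "A Toolkit for the Construction and Understanding of 3-Manifolds", is to prove or disprove that every closed, connected, orientable 3-manifold is a twist manifold. The statement is false.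

**Theorem 1.** If $M$ is a twist manifold, then $\varphi\cup\psi=0$ in $H^2(M;\mathbb R)$ for all $\varphi,\psi\in H^1(M;\mathbb R)$. Hence the 3-torus $T^3$, where $[dx]\cup[dy]\neq0$, is not a twist manifold.

A second result also restricts manifolds whose cup products on $H^1$ vanish. For an integer $r\ge0$ let $\Gamma_r$ be the group of affine maps of $\mathbb R^3$
$$g_{a,b,c}(x,y,z)=(x+a,\;y+b,\;z+c+r\,a\,y),\qquad a,b,c\in\mathbb Z.$$
Composing, $g_{a',b',c'}\,g_{a,b,c}=g_{a+a',\,b+b',\,c+c'+ra'b}$, because the third coordinate of the composite is $z+c+ray+c'+ra'(y+b)$. Hence $g_{a,b,c}^{-1}=g_{-a,-b,-c+rab}$. The group acts freely, properly discontinuously and cocompactly, preserves $dx\wedge dy\wedge dz$, and has the unit cube as a fundamental domain: first adjust $x$ and $y$ by integers, then $z$. Put $N_r=\Gamma_r\backslash\mathbb R^3$, oriented by $dx\wedge dy\wedge dz$; its volume is $1$. So $N_0=T^3$, and $N_r$ is a Heisenberg nilmanifold for $r\ge1$.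

**Theorem 2.** Let $M=M(\epsilon\circ\tau)$, oriented by $P$. Every map $M\to N_0=T^3$ has degree $0$. For $r\ge1$ every map $M\to N_r$ has degree $\ge0$, given by formula (14) below.

**Corollary 3.** For $r,s\ge1$, the manifold $N_r\#(-N_s)$ is not a twist manifold, although all real cup products on its $H^1$ vanish. The class of twist manifolds is not closed under connected sum. A twist manifold admitting a map of nonzero degree to some $N_r$, $r\ge1$, has no orientation-reversing self-homeomorphism.

These results do not classify twist manifolds, and they do not decide whether there are non-twist manifolds with $b_1\le2$.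

The smallest case can be done by hand. In Example 1 with multiplier $m$ we have $n=m$, so the equator has $m$ subedges. The map $\delta_f$ turns the northern hemisphere by one subedge and then reflects it, so it identifies each subedge with its neighbor. All $m$ subedges become one edge $E$, all vertices become one vertex, and the single 2-cell is attached along $E^m$. So $\pi_1(M)=\mathbb Z/m$. The matrix of the coboundary $C^1\to C^2$ is $(m)$, which is $A^*mA$. Section 3 shows that the same happens for every face pairing.

## 3. Labeling directed subedges by faces

Let $(e_i,k)$, $0\le k\le n-1$, be the subedges of $e_i$ in order along $e_i$. The map $\epsilon$ takes $(e_i,k)$ on $s_i^+$ to $(e_{i+1},k)$ on $s_{i+1}^-$. Write $(e_i,k)^+$ for the subedge directed along $e_i$ and $(e_i,k)^-$ for the subedge directed against it. Two directed subedges are *identified in $M$* if a chain of maps $\delta_f$ takes one to the other with its direction.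

**Definition (labels).** With indices mod $L$, put
$$\ell\big((e_i,k)^+\big)=f_{i+k},\qquad \ell\big((e_i,k)^-\big)=f_{i+k}^{-1}.$$

So the label of the reverse of a directed subedge is the inverse face.

**Lemma 4.** (i) For every side $t$ of every face $f$, the ccw-first subedge of $t$, directed ccw, has label $f$. Denote it by $[t]$. (ii) The maps $\delta_f$ preserve the labels of directed subedges. (iii) Two directed subedges are identified in $M$ if and only if they have the same label.

**Step 1: part (i).** This step says which face a label records. If $t=s_i^+$, then ccw means along $e_i$, so $[t]=(e_i,0)^+$, with label $f_i=f$. If $t=s_i^-$, then $f=f_{i-1}^{-1}$ and ccw means against $e_i$, so $[t]=(e_i,n-1)^-$. Its label is $f_{i+n-1}^{-1}=f_{i-1}^{-1}=f$, because $L$ divides $n$.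

**Step 2: part (ii).** This step shows that labels can only detect true differences between edges of $M$. There are two kinds of moves.

*Inner moves.* On $s_i^+$ with $k\ge1$, clockwise is against $e_i$, so $\tau$ takes $(e_i,k)$ to $(e_i,k-1)$, and $\epsilon$ takes this to $(e_{i+1},k-1)$. Directions relative to the $e_i$ are preserved. The label is preserved because $i+k$ is. On $s_i^-$ with $k\le n-2$, clockwise is along $e_i$ and $\epsilon(s_i^-)=s_{i-1}^+$, so $(e_i,k)\mapsto(e_{i-1},k+1)$, which is the inverse move.

*Corner moves.* What remains is $k=0$ on $s_i^+$ and $k=n-1$ on $s_i^-$, that is, the ccw-first subedges of sides. Let $t$ be a side of $f$ and let $t'$ be the side of $\hat f$ that precedes $t$ in ccw order (possibly $t'=t$). The map $\tau$ takes $[t]$ to the ccw-last subedge of $t'$, directed ccw. Since $\epsilon_f$ interchanges ccw and cw, it takes this to the ccw-first subedge of $\epsilon(t')$ in $f^{-1}$, directed cw. So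
$$\delta_f:\ [t]\ \mapsto\ \text{the reverse of }[\epsilon(t')]. \tag{4}$$
By (i), $[t]$ has label $f$ and $[\epsilon(t')]$ has label $f^{-1}$, so the reverse of $[\epsilon(t')]$ has label $f$ too.

**Step 3: part (iii).** This step shows that there are no further edges in $M$ than labels. One direction is (ii). For the converse, let a directed subedge have label $f$.

If it is $(e_i,k)^+$, then $k$ inner moves take it to $(e_{i+k},0)^+=[s_{i+k}^+]$, and $f_{i+k}=f$. If it is $(e_i,k)^-$, then $n-1-k$ inner moves take it to $(e_{i-(n-1-k)},n-1)^-=(e_{i+k+1},n-1)^-=[s_{i+k+1}^-]$, using $L\mid n$; this side lies in $f_{i+k}^{-1}=f$. So every directed subedge of label $f$ is identified with $[t]$ for some side $t$ of $f$. It remains to see that $[t]$ and $[t']$ are identified for consecutive sides $t',t$ of $\hat f$. By (4), $[t]$ is identified with the reverse of $[\epsilon(t')]$.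

- If $t'=s_i^+$, then $[\epsilon(t')]=[s_{i+1}^-]=(e_{i+1},n-1)^-$. Its reverse $(e_{i+1},n-1)^+$ is taken by $n-1$ inner moves to $(e_{i+n},0)^+=(e_i,0)^+=[t']$.
- If $t'=s_i^-$, then $[\epsilon(t')]=[s_{i-1}^+]=(e_{i-1},0)^+$. Its reverse $(e_{i-1},0)^-$ is taken by $n-1$ inner moves to $(e_{i-1-(n-1)},n-1)^-=(e_i,n-1)^-=[t']$.

This proves Lemma 4. $\square$

**Proposition 5.** $M$ is a CW complex with one vertex, $g$ edges, $g$ 2-cells and one 3-cell. For each face $f$ the directed subedges of label $f$ have one common image, a directed edge $E_f$, and $E_{f^{-1}}=E_f^{-1}$; up to direction these are all the edges. The ccw boundary path of $f$ is the concatenation, over its sides $t$ in ccw order, of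
$$E_{f_i}E_{f_{i+1}}\cdots E_{f_{i+n-1}}=\big(E_{f_i}E_{f_{i+1}}\cdots E_{f_{i+L-1}}\big)^{m_C}\ \ (t=s_i^+),\qquad\text{or the inverse of this word}\ \ (t=s_i^-). \tag{5}$$

**Step 4: open subedges embed in $M$.** This step excludes that a subedge is folded or identified with itself nontrivially. A directed subedge and its reverse have labels $f\ne f^{-1}$, so no subedge is identified with its reverse. As for the edges of $\Gamma$ under $\epsilon$, the sides of the subedges form alternating cycles under $\delta$ and "cross to the other side". So two points of an open subedge $e$ are equivalent if and only if they lie in one orbit of the return homeomorphism $\rho:e\to e$ obtained by going once around the cycle of $e$, and $\rho$ preserves direction.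

We claim that $\rho$ is the identity. Suppose $\rho(x)\ne x$ for a point $x$ of the open subedge. Then $\rho^j(x)$ is monotone along $e$ and converges, as $j\to\infty$, to a point $y$ of the closed subedge that is fixed by (the extension of) $\rho$. If $y$ is an endpoint, then $y\not\sim x$, because vertices are only identified with vertices. If $y$ is interior, it is alone in its $\rho$-orbit, so again $y\not\sim x$. But $M$ is Hausdorff, so the equivalence class of $x$ is closed in $P$. It contains all $\rho^j(x)$, hence it contains $y$, a contradiction.

**Step 5: counting cells.** This step finds the number of vertices. By Step 4 the quotient is a CW complex: one 3-cell (the interior of $P$), one 2-cell for each pair of faces, and edges and vertices given by the classes of subedges and vertices. By Lemma 4(iii) directed edges correspond to labels, and every label occurs since every face has a side. So there are exactly $g$ edges, $E_{f^{-1}}$ being $E_f$ reversed. A closed 3-manifold has Euler characteristic $0$, so $\#\{\text{vertices}\}-g+g-1=0$, and there is exactly one vertex.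

**Step 6: boundary words.** This step reads (5) off the labels. Along $s_i^+$, ccw means $(e_i,0)^+,\dots,(e_i,n-1)^+$, with labels $f_i,\dots,f_{i+n-1}$. Along $s_i^-$, ccw means $(e_i,n-1)^-,\dots,(e_i,0)^-$, with labels $f_{i+n-1}^{-1},\dots,f_i^{-1}$. Since $n=m_CL$ and indices are mod $L$, the word is an $m_C$-th power. $\square$

For the four lunes with $m=1$, put $X=E_{\Lambda_1}$ and $Y=E_{\Lambda_2}$, so $E_{\Lambda_3}=X^{-1}$, $E_{\Lambda_4}=Y^{-1}$. The word along $e_1$ is $W_1=XYX^{-1}Y^{-1}$. The word along $e_i$ is the cyclic rotation $W_i$ of $W_1$ starting at the $i$-th letter, and the boundary of $\Lambda_i$ is $W_iW_{i-1}^{-1}$.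

## 4. The coboundary, and why homology groups alone do not exclude the torus

We use cellular cohomology with real coefficients. By Proposition 5 a 1-cochain is an odd function: $\eta(f)$ is its value on $E_f$. Since $\delta_f$ reverses orientation, $f$ and $f^{-1}$ are the same 2-cell of $M$ with opposite orientations, so 2-cochains and 2-chains are odd functions too. The 2-chain of $\zeta\in O$ is $\sum\zeta(f)f$ over one face from each pair, and the evaluation of 2-cochains on 2-chains is $\langle\ ,\ \rangle$. Adding $\eta$ along the boundary word (5) gives
$$(d\eta)(f)=\sum_{t\subset f}\operatorname{sign}(t)\,m_{C(t)}\,\eta(C(t)),\qquad\text{that is,}\qquad d=A^*mA:O\to O. \tag{6}$$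

**Lemma 6.** $\ker d=\ker A$, so $H^1(M;\mathbb R)=\ker A$. The space of cellular 2-cycles of $M$ is also $\ker A$.

*Proof.* If $d\eta=0$, then by (3) $0=\langle A^*mA\eta,\eta\rangle=\sum_Cm_C\,\eta(C)^2$. All $m_C$ are positive, so $A\eta=0$; the converse is clear. There is one vertex, so $d:C^0\to C^1$ is zero and $H^1=\ker d$. A 2-chain $\zeta\in O$ is a cycle if and only if $\langle d\eta,\zeta\rangle=0$ for all $\eta$. Since $d$ is self-adjoint this says $d\zeta=0$, that is, $A\zeta=0$. $\square$

Positivity of the multipliers is used here and nowhere earlier. As pure linear algebra, for $A:\mathbb R\to\mathbb R^2$, $A\eta=(\eta,\eta)$, and $m=\operatorname{diag}(1,-1)$ one gets $A^*mA=0$ although $\ker A=0$.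

A sensible first attempt against $T^3$ is to look for an obstruction in its homology groups. The twisted cube shows that there is none. In Example 2 we have $A=0$ for every choice of multipliers, and the matrix of $d$ is zero over $\mathbb Z$ as well, because in the boundary words (5) the letters cancel in inverse pairs. The cellular chain groups of $M$ are $\mathbb Z,\mathbb Z^3,\mathbb Z^3,\mathbb Z$. The boundary $\partial_1$ is zero since there is one vertex, $\partial_2$ is zero since it is the transpose of $d$, and $\partial_3$ is zero since each 2-cell appears in $\partial P$ once as $f$ and once as $f^{-1}$. So $M$ has exactly the homology groups of $T^3$, and only finer information can tell them apart.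

The next structure is the cup product, and Lemma 6 says what to look for. Suppose $\varphi\cup\psi$ is represented by a 2-cochain $w$. It vanishes in cohomology if and only if $w\in\operatorname{im}d$. As $d$ is self-adjoint,
$$\operatorname{im}d=(\ker d)^\perp=(\ker A)^\perp=\operatorname{im}A^*.$$
So it suffices to see that $w(f)$ is a signed sum, over the sides of $f$, of a quantity that depends only on the edge cycle of the side. Cup products of degree-one classes are areas enclosed by boundary words, and here the condition $A\varphi=A\psi=0$ makes the piece of boundary over each single side close up by itself. Each side therefore contributes an area of its own, and this area depends only on the cycle. The next section carries this out.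

## 5. Areas of polygons and the proof of Theorem 1

Let $M=M(\epsilon\circ\tau)$.

**Step 1: reduction to integral classes.** The purpose is to get maps to a torus. $H^1(M;\mathbb R)=\ker A$, and $A$ has an integer matrix, so $\ker A$ is spanned by integer-valued odd functions. The cup product is bilinear, so we may assume that $\varphi,\psi$ are integer-valued, with $d\varphi=d\psi=0$ and, by Lemma 6,
$$\varphi(C)=\psi(C)=0\quad\text{for all }C.$$
Put $u_f=(\varphi(f),\psi(f))\in\mathbb Z^2$, so $u_{f^{-1}}=-u_f$.

**Step 2: a map $h:M\to T^2$.** The purpose is to realize $\varphi\cup\psi$ as the pullback of an area form. Choose one face from each pair. Parametrize each edge of $M$ by $[0,1]$ and use the induced parametrization on all subedges. Regard each chosen $\hat f$ as the cone on its boundary, that is, as a union of triangles (subedge, center). Define $h:M\to T^2=\mathbb R^2/\mathbb Z^2$ as follows.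

- The vertex goes to $0$, and $E_f$ goes affinely to the image of the straight segment from $0$ to $u_f$.
- For a chosen face $f$, the boundary path of $\hat f$ lifts to a polygonal path in $\mathbb R^2$. Its total displacement is $(d\varphi(f),d\psi(f))=0$, so it is closed. Send the center of $\hat f$ to any chosen point of $\mathbb R^2$, extend affinely over each triangle, and project to $T^2$.
- Extend over the 3-cell, using $\pi_2(T^2)=0$.

Each $E_f$ is a loop, and the integrals of $dx$ and $dy$ over $h(E_f)$ are $\varphi(f)$ and $\psi(f)$. So $h^*[dx]=\varphi$, $h^*[dy]=\psi$, and by naturality $\varphi\cup\psi=h^*[dx\wedge dy]$.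

**Step 3: evaluation on 2-cycles.** The purpose is to express the class by a cochain of areas. For any face $f$ put
$$w(f)=\oint_{\partial\hat f}x\,dy,$$
taken along the closed lift to $\mathbb R^2$ of the ccw boundary path. Another lift is a translate, and $\oint(x+p)\,dy=\oint x\,dy$ for a closed loop, so $w(f)$ is well defined. It is odd, because $\delta_f$ makes the boundary word of $f^{-1}$ the inverse of that of $f$ as cyclic words. We claim that for every cellular 2-cycle $\zeta$
$$\langle\varphi\cup\psi,\zeta\rangle=\langle w,\zeta\rangle. \tag{7}$$

Orient each edge of $M$. In each triangle of a chosen $\hat f$ order the vertices as (start of the edge, end of the edge, center), and give the resulting singular simplex the sign $+1$ or $-1$ according to whether the ccw boundary of $\hat f$ traverses the edge forwards or backwards. Let $c_f$ be the signed sum. The boundary of a simplex $[v_0,v_1,v_2]$ is $[v_0,v_1]+[v_1,v_2]-[v_0,v_2]$. In both cases the cone edges of a signed triangle contribute the cone edge at its ccw-final corner minus the cone edge at its ccw-initial corner, and around $\hat f$ these cancel. So $\partial c_f$ is exactly the signed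 sum of the singular edges on $\partial\hat f$, and $c_f$ represents the 2-cell $f$ with its ccw orientation. For a cellular 2-cycle $\zeta$, the chain $\sum\zeta(f)c_f$ over the chosen $f$ is therefore a singular cycle representing $\zeta$. Its image under $h$ consists of projections of affine triangles, so by de Rham's theorem we may integrate $dx\wedge dy$ over it. By Green's formula the integral over $c_f$ is $w(f)$. This gives (7).

**Step 4: computation of $w$.** The purpose is to show $w\in\operatorname{im}A^*$. For each edge cycle $C$ let $\mathcal P_C$ be the polygon in $\mathbb R^2$ with consecutive steps $u_{f_1},\dots,u_{f_L}$. It is closed because $\sum_iu_{f_i}=(\varphi(C),\psi(C))=0$. Let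
$$a_C=\oint_{\mathcal P_C}x\,dy .$$
By (5), the lifted path along a side $s_i^+$ has steps $u_{f_i},u_{f_{i+1}},\dots,u_{f_{i+n-1}}$. It is a translate of $\mathcal P_C$ traversed $m_C$ times, starting at the vertex where the step $u_{f_i}$ begins. In particular it is a closed loop. The integral $\oint x\,dy$ of a closed loop is unchanged by translation and by a change of the starting point. So $s_i^+$ contributes $m_Ca_C$, and $s_i^-$, traversed backwards, contributes $-m_Ca_C$. Hence
$$w(f)=\sum_{t\subset f}\operatorname{sign}(t)\,m_{C(t)}\,a_{C(t)},\qquad\text{that is,}\qquad w=A^*ma. \tag{8}$$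

**Step 5: conclusion.** The purpose is to combine the two appearances of $A$. For every 2-cycle $\zeta$ we have $A\zeta=0$ by Lemma 6, so by (7), (8) and (2)
$$\langle\varphi\cup\psi,\zeta\rangle=\langle A^*ma,\zeta\rangle=\sum_Cm_C\,a_C\,(A\zeta)_C=0 .$$
Thus $\varphi\cup\psi$ vanishes on $H_2(M;\mathbb R)$, and so $\varphi\cup\psi=0$ in $H^2(M;\mathbb R)$.

Vanishing of these cup products is a homeomorphism invariant. In $T^3$ the form $dx\wedge dy$ has integral $1$ over the $xy$-torus, so $[dx]\cup[dy]\ne0$, and $T^3$ is not a twist manifold. This proves Theorem 1, and the statement that every closed, connected, orientable 3-manifold is a twist manifold is disproved. $\square$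

Two further families are excluded by the same theorem. On $\Sigma_h\times S^1$ with $h\ge1$, take two classes of the surface with nonzero product and pull them back by the projection, which is injective on cohomology because it has a section. On $T^3\#Y$ with $Y$ closed, connected and orientable, pull back $[dx],[dy],[dz]$ by the degree-one map that pinches $Y$; the triple product stays nonzero, so $[dx]\cup[dy]$ does.

In the twisted cube (8) is visible directly. The face $\{x=1\}$ contains $s_1^+$ and $s_4^-$ of the cycle of Example 2, so the areas contributed by these two sides cancel. The same holds for the other faces and cycles, so $w=0$ for all $\varphi,\psi$. This manifold has the homology groups of $T^3$, but all its cup products $H^1\times H^1\to H^2$ are zero.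

## 6. Degrees of maps to the nilmanifolds $N_r$ are sums of squares

For $r\ge1$ the cup products on $H^1(N_r;\mathbb R)$ vanish (Section 7), so Theorem 1 says nothing about $N_r$. The proof of Theorem 2 keeps the polygons $\mathcal P_C$ and follows in addition a third coordinate. Let $H:M\to N_r$ be a map, $r\ge0$, where $M=M(\epsilon\circ\tau)$ is oriented by $P$.

**Step 1: normal form of $H$.** The purpose is to replace $H$ by a piecewise affine map on $P$. By the homotopy extension property we may assume that the vertex goes to $[0]$. The loop $H(E_f)$, lifted to $\mathbb R^3$ from $0$, then ends at $h_f(0)$ for a unique $h_f\in\Gamma_r$. After a further homotopy rel endpoints, extended over $M$, $H(E_f)$ is the image of the straight segment from $0$ to $h_f(0)$. This is consistent with reversal: the reversed loop lifts from $0$ to $h_f^{-1}$ of the reversed segment, which is straight since $\Gamma_r$ acts by affine maps, and it ends at $h_f^{-1}(0)$. So $h_{f^{-1}}=h_f^{-1}$.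

Since $P$ is simply connected, the composite $P\to M\to N_r$ lifts to $D:P\to\mathbb R^3$. Every vertex of the subdivided graph has its $D$-value in the orbit of $0$, so, for some original vertex $v_0$ of $\Gamma$, we can choose the lift with $D(v_0)=0$. On $\hat f$ write $D$ for $D\circ p_f$. There $D\circ\delta_f$ and $D$ lift the same map, so
$$D\circ\delta_f=g_f\circ D\ \text{ on }\hat f,\qquad g_f=g_{\alpha_f,\beta_f,\gamma_f}\in\Gamma_r .$$
Composing $D\circ\delta_{f^{-1}}=g_{f^{-1}}\circ D$ with $\delta_f$ gives $D=g_{f^{-1}}g_fD$, so $g_{f^{-1}}=g_f^{-1}$.

On one face $\hat f$ of each pair, a straight-line homotopy rel boundary makes $D$ the affine cone on its boundary values. On the other face use $g_f\circ D\circ\delta_f^{-1}$ throughout the homotopy; this is again an affine cone, for the transported cone structure. This is a homotopy of $H$ on the 2-skeleton, which extends over $M$ and changes neither $D$ on subedges nor the $g_f$. Finally, regard $P$ as the cone on $\partial P$, and make $D$ the affine cone on its values on $\partial P$ by a straight-line homotopy rel $\partial P$. Now $D$ is affine on each simplex (subedge, center of face,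 center of $P$). With vertices ordered as (start of subedge, end of subedge, center of face, center of $P$) and with orientation signs, these simplices form a fundamental cycle of $M$: the triangles through the center of $P$ cancel in $P$, and the triangles on $f$ and $f^{-1}$ are the same in $M$ and have opposite signs because $\delta_f$ reverses orientation.

**Step 2: displacements along subedges.** The purpose is to separate the $z$-displacement into an odd part and an area part. Write $h_f=g_{\varphi(f),\psi(f),\lambda(f)}$. A directed subedge of label $f$ starting at a point with $D$-value $g(0)$, $g=g_{x_0,y_0,z_0}\in\Gamma_r$, is mapped by $D$ to $g$ of the segment from $0$ to $h_f(0)$. So it is a straight segment from $(x_0,y_0,z_0)$ to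
$$g\,h_f(0)=\big(x_0+\varphi(f),\;y_0+\psi(f),\;z_0+\lambda(f)+r\,x_0\,\psi(f)\big).$$
On this segment $\int x\,dy=(x_0+\frac12\varphi(f))\psi(f)$. Hence
$$\Delta z=\lambda'(f)+r\int x\,dy,\qquad \lambda'(f):=\lambda(f)-\tfrac r2\varphi(f)\psi(f). \tag{9}$$
From $h_{f^{-1}}=h_f^{-1}=g_{-\varphi(f),\,-\psi(f),\,-\lambda(f)+r\varphi(f)\psi(f)}$ we see that $\varphi$ and $\psi$ are odd, and that $\lambda'(f^{-1})=-\lambda(f)+r\varphi\psi-\frac r2\varphi\psi=-\lambda'(f)$, so $\lambda'$ is odd as well.

**Step 3: the closing relation.** The purpose is to extract from the closing up of faces a linear relation between $\lambda'(C)$ and $a_C$. The $(x,y)$-displacements around each face add up to zero, so $d\varphi=d\psi=0$, and $\varphi(C)=\psi(C)=0$ for all $C$ by Lemma 6. So the closed polygons $\mathcal P_C$ and the numbers $a_C$ are defined as in Section 5, and (8) holds, where now, by Stokes, $w(f)=\int_fD^*(dx\wedge dy)$.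

Every edge of $\Gamma$ has $(x,y)$-displacement $0$, since the steps along it go $m_C$ times around $\mathcal P_C$. As $\Gamma$ is connected and $D(v_0)=0$, every original vertex $v$ of $\Gamma$ has $D(v)=(0,0,z_v)$. By (9), the $z$-displacement along each edge $e_i$ of $C$ is $m_C(\lambda'(C)+ra_C)$. Since the $z$-displacements around each face add up to zero,
$$A^*m\,(A\lambda'+ra)=0,\qquad\text{hence by (2)}\qquad\sum_Cm_C\,\big(\lambda'(C)+ra_C\big)\,\eta(C)=0\quad\text{for all }\eta\in O. \tag{10}$$

**Step 4: the elements $g_f$.** The purpose is to express $\alpha_f,\beta_f,\gamma_f$ by $\varphi,\psi,\lambda'$ and the heights $z_v$. Let $v$ be a corner of $\hat f$ (over an original vertex) and let $t$ be the side of $\hat f$ adjacent to $v$ in the clockwise direction. The subedge from $\tau(v)$ to $v$ is the ccw-last subedge of $t$. So $\epsilon_f$ takes it to the ccw-first subedge of $\epsilon(t)$ in $f^{-1}$, which, directed ccw, runs from $\epsilon_f(v)$ to $\epsilon_f(\tau(v))=\delta_f(v)$ and has label $f^{-1}$ by Lemma 4(i). It starts over $(x,y)=(0,0)$, so on it $\int x\,dy=\frac12\varphi(f)\psi(f)$, and by (9)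
$$D(\delta_f(v))=\big(-\varphi(f),\;-\psi(f),\;z_{\epsilon_f(v)}-\lambda'(f)+\tfrac r2\varphi(f)\psi(f)\big).$$
On the other hand $D(\delta_f(v))=g_f(0,0,z_v)=(\alpha_f,\beta_f,z_v+\gamma_f)$. Therefore
$$\alpha_f=-\varphi(f),\quad \beta_f=-\psi(f),\quad \gamma_f=\kappa(f)-\lambda'(f)+\tfrac r2\varphi(f)\psi(f),\qquad\kappa(f):=z_{\epsilon_f(v)}-z_v. \tag{11}$$
Since $\gamma_f$ does not depend on the corner $v$, neither does $\kappa(f)$. Using the corner $\epsilon_f(v)$ for $f^{-1}$ shows that $\kappa$ is odd. Moreover $A\kappa=0$: for $f_i$ take $v$ to be the start of $e_i$ on $s_i^+$; then $\epsilon_{f_i}(v)$ is the start of $e_{i+1}$, so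
$$(A\kappa)_C=\sum_{i\in\mathbb Z/L}\big(z_{\mathrm{start}\,e_{i+1}}-z_{\mathrm{start}\,e_i}\big)=0 .$$

**Step 5: the degree as a sum over faces.** The purpose is to reduce the degree to integrals over faces. Let $\omega=z\,dx\wedge dy$, so $d\omega=dx\wedge dy\wedge dz$. Since $N_r$ has volume $1$, integrating over the fundamental cycle of Step 1 and using Stokes gives
$$\deg H=\int_PD^*d\omega=\sum_f\int_fD^*\omega .$$
As $\delta_f$ reverses orientation,
$$\int_{f^{-1}}D^*\omega=-\int_f(D\circ\delta_f)^*\omega=-\int_fD^*g_f^*\omega=-\int_fD^*\big((z+\gamma_f+r\alpha_fy)\,dx\wedge dy\big).$$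
Hence, with $\mu(f)=\int_fD^*(y\,dx\wedge dy)$,
$$\int_fD^*\omega+\int_{f^{-1}}D^*\omega=-T(f),\qquad T(f)=\gamma_fw(f)+r\,\alpha_f\,\mu(f).$$
The left side is symmetric in $f$ and $f^{-1}$, so $T(f^{-1})=T(f)$. (Directly: $\alpha_{f^{-1}}=-\alpha_f$, $\gamma_{f^{-1}}=-\gamma_f+r\alpha_f\beta_f$, $w(f^{-1})=-w(f)$ and $\mu(f^{-1})=-\mu(f)-\beta_fw(f)$, and the terms $r\alpha_f\beta_fw(f)$ cancel.) Summing over pairs,
$$\deg H=-\tfrac12\sum_fT(f)=-\tfrac12\sum_f\gamma_fw(f)-\tfrac r2\sum_f\alpha_f\,\mu(f). \tag{12}$$

**Step 6: the sum with $\gamma_f$.** The purpose is to evaluate the first sum in (12). In (11) the function $\frac r2\varphi\psi$ is even and $w$ is odd, so their products cancel over each pair. By $w=A^*ma$, (2) and $A\kappa=0$,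
$$\tfrac12\sum_f\gamma_fw(f)=\langle\kappa-\lambda',A^*ma\rangle=\sum_Cm_Ca_C\big((A\kappa)_C-\lambda'(C)\big)=-\sum_Cm_C\,a_C\,\lambda'(C).$$

**Step 7: the sum with $\alpha_f$.** The purpose is to evaluate the second sum in (12). For a closed loop in the plane put $\mu(\cdot)=-\frac12\oint y^2dx$. Since $y\,dx\wedge dy=d(-\frac12y^2dx)$, $\mu(f)$ is the value of this integral on the $(x,y)$-projection of the ccw boundary of $\hat f$. By Step 3 this projection is the concatenation of loops at the origin, one for each side, so $\mu(f)$ is the sum of their values.

Under translation of a closed loop by $(p,q)$, the value of $\mu$ changes by $-q\oint y\,dx-\frac12q^2\oint dx=-q\oint y\,dx=q\oint x\,dy$. Let $p_i=(x_i,y_i)$, $i\in\mathbb Z/L$, be the vertices of $\mathcal P_C$, with $p_{i+1}=p_i+u_{f_i}$, and let $\mu_C=\mu(\mathcal P_C)$. The loop of $e_i$ is $\mathcal P_C-p_i$, started at the origin with the step $u_{f_i}$ and traversed $m_C$ times. So the side $s_i^\pm$ contributes $\pm m_C(\mu_C-y_ia_C)$.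

Now sort by cycles. The side $s_i^+$ lies in $f_i$; the side $s_i^-$ lies in $f_{i-1}^{-1}$, where $\alpha=-\alpha_{f_{i-1}}$. Hence
$$\tfrac12\sum_f\alpha_f\,\mu(f)=\tfrac12\sum_Cm_C\sum_i\big(\alpha_{f_i}+\alpha_{f_{i-1}}\big)\big(\mu_C-y_ia_C\big).$$
Insert $\alpha_f=-\varphi(f)$. Since $\sum_i\varphi(f_i)=\varphi(C)=0$, the terms with $\mu_C$ drop out, and shifting the index in one half of the rest gives
$$\tfrac12\sum_f\alpha_f\,\mu(f)=\sum_Cm_Ca_C\sum_i\varphi(f_i)\,\frac{y_i+y_{i+1}}2=\sum_Cm_Ca_C\oint_{\mathcal P_C}y\,dx=-\sum_Cm_C\,a_C^2 .$$
Here the middle sum is the trapezoid formula for $\oint y\,dx$, exact on straight segments, and $\oint y\,dx=-\oint x\,dy$ on a closed loop.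

**Step 8: completing the square.** The purpose is to combine the two sums with the closing relation. Inserting Steps 6 and 7 in (12),
$$\deg H=\sum_Cm_C\,a_C\,\big(\lambda'(C)+r\,a_C\big). \tag{13}$$
If $r=0$, then (10) with $\eta=\lambda'$ reads $\sum_Cm_C\lambda'(C)^2=0$. So $\lambda'(C)=0$ for all $C$, and $\deg H=0$. If $r\ge1$, adding $\frac1r$ times (10) with $\eta=\lambda'$ to (13) gives
$$\deg H=\frac1r\sum_Cm_C\,\big(\lambda'(C)+r\,a_C\big)^2\ \ge\ 0. \tag{14}$$
This proves Theorem 2. $\square$

## 7. Connected sums, four lunes, and chirality

We now prove Corollary 3. Let $M$ be a twist manifold with either orientation. By Theorem 2 it does not admit maps to manifolds $N_r$, $r\ge1$ (possibly with different $r$), of both positive and negative degree: with the orientation from $P$ all degrees are $\ge0$, with the other one all are $\le0$.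

**Step 1: $N_r\#(-N_s)$ is not a twist manifold.** This step applies the remark above. Let $M=N_r\#(-N_s)$ with $r,s\ge1$. Pinching one summand gives a map of degree $1$ to $N_r$. Pinching the other gives a map of degree $1$ to $-N_s$, that is, of degree $-1$ to $N_s$. So $M$ is not a twist manifold.

**Step 2: its cup products on $H^1$ vanish.** This step shows that Theorem 1 would not have sufficed. By the composition rule, $g_{0,0,k}$ is central in $\Gamma_r$, and the commutator of $g_{a,b,c}$ and $g_{a',b',c'}$ is $g_{0,0,r(ab'-a'b)}$. So the commutator subgroup is $\{g_{0,0,rk}\}$, the abelianization of $\Gamma_r$ is $\mathbb Z^2\oplus\mathbb Z/r$, and $H^1(N_r;\mathbb R)$ is spanned by $[dx],[dy]$. The form $dz-r\,x\,dy$ is $\Gamma_r$-invariant: under $g_{a,b,c}$ it becomes $dz+ra\,dy-r(x+a)\,dy$. Since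
$$dx\wedge dy=-\tfrac1r\,d\big(dz-r\,x\,dy\big),$$
we have $[dx]\cup[dy]=0$, and all cup products on $H^1(N_r;\mathbb R)$ vanish. For $M$, collapse the connecting sphere $S^2$ to a point to get a map $M\to N_r\vee N_s$. The exact sequence of $(M,S^2)$, with $H^0(M)\to H^0(S^2)$ onto and $H^1(S^2)=0$, shows that it induces an isomorphism on $H^1$. So $H^1(M;\mathbb R)$ comes from $H^1(N_r;\mathbb R)\oplus H^1(N_s;\mathbb R)$. In a wedge, products of classes from different summands are zero, and products within a summand vanish by the above. Hence all cup products on $H^1(M;\mathbb R)$ vanish.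

**Step 3: a twist manifold of degree one over $N_1$.** This step produces a summand for the connected sum. Let $M_0$ be the twist manifold of the four lunes (Example 3) with $m=1$. As in Section 3, with $X=E_{\Lambda_1}$, $Y=E_{\Lambda_2}$, the faces $\Lambda_1$ and $\Lambda_2$ give
$$\pi_1(M_0)=\langle X,Y\mid W_1W_4^{-1},\;W_2W_1^{-1}\rangle,$$
$$W_1=XYX^{-1}Y^{-1},\qquad W_4=Y^{-1}XYX^{-1}=Y^{-1}W_1Y,\qquad W_2=YX^{-1}Y^{-1}X=X^{-1}W_1X .$$
So the relations say that $W_1=[X,Y]$ is central. Commutators in $\Gamma_1$ are central, so $X\mapsto g_{1,0,0}$, $Y\mapsto g_{0,1,0}$ defines a homomorphism $\pi_1(M_0)\to\Gamma_1$. Since $N_1$ is aspherical, with universal cover $\mathbb R^3$, this homomorphism is induced by a map $M_0\to N_1$. Here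
$$u_{\Lambda_1}=(1,0),\quad u_{\Lambda_2}=(0,1),\quad u_{\Lambda_3}=(-1,0),\quad u_{\Lambda_4}=(0,-1),$$
so $\mathcal P_C$ is a unit square traversed counterclockwise and $a_C=1$. Moreover $\lambda'(C)=\sum_i\lambda'(\Lambda_i)=0$, because the $f_i$ occur in inverse pairs and $\lambda'$ is odd. By (14) with $r=1$ the degree is $(0+1)^2=1$.

**Step 4: connected sums.** This step shows that twist manifolds are not closed under connected sum. $M_0$ is a twist manifold, and so is $-M_0$, which is the same unoriented manifold. But $M_0\#(-M_0)$ has a map of degree $1$ to $N_1$ (pinch to $M_0$, then map) and one of degree $-1$ (pinch to $-M_0$, then map). So it is not a twist manifold.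

**Step 5: chirality.** This step proves the last assertion. Suppose a twist manifold has a map of nonzero degree to some $N_r$, $r\ge1$, and an orientation-reversing self-homeomorphism. Composing the two gives a map to $N_r$ of the opposite nonzero degree, which is impossible. This completes the proof of Corollary 3. $\square$
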